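\title{Lower semicontinuity of power-type line energies for divergence-free unit vector fields}

\begin{abstract}
For divergence-free unit vector fields $m$ of bounded variation in a bounded open subset of the plane, we consider the line energy $\int_{J(m)}|m^+-m^-|^p\,d\mathcal H^1$ carried by the jump set. We prove that it is lower semicontinuous in $L^1$ for every $p\in[1,3]$, as conjectured by Ambrosio, De Lellis and Mantegazza, and that it is not for any other $p>0$. The lower bound is a calibration by an explicit family of entropies built from the M\"obius maps $z\mapsto z/(1-vz)$, and it yields a sufficient criterion for general cost functions. The counterexamples are explicit microstructures made of walls and fans.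
\end{abstract}

\section{Introduction}

Let $\Omega\subset\mathbb R^2$ be a bounded open set, and let $BV_{div}(\Omega,\mathbb S^1)$ be the set of vector fields $m\in BV(\Omega,\mathbb R^2)$ with $|m|=1$ almost everywhere and $\nabla\cdot m=0$ in the sense of distributions. Such a field has a jump set $J(m)$ and one-sided traces $m^\pm$ on it; the definitions are recalled in Section~\ref{sec:entropies}. A \emph{cost function} is a Borel function $f:[0,2]\to[0,\infty)$, and its \emph{line energy} is
\[
\mathcal I_f(m)=\int_{J(m)}f(|m^+-m^-|)\,d\mathcal H^1,\qquad m\in BV_{div}(\Omega,\mathbb S^1).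
\]
Only jumps are charged: where $m$ turns continuously it costs nothing. Since $m^+\ne m^-$ on $J(m)$, the value $f(0)$ plays no role. We call $f$ \emph{good} if $\mathcal I_f$ is lower semicontinuous in $L^1$, that is, if
\[
\mathcal I_f(m)\le\liminf_{k\to\infty}\mathcal I_f(m_k)\quad\text{whenever } m_k,m\in BV_{div}(\Omega,\mathbb S^1)\text{ and } m_k\to m\text{ in }L^1(\Omega).
\]
Equivalently, $\mathcal I_f$ coincides on $BV_{div}(\Omega,\mathbb S^1)$ with its $L^1$-lower semicontinuous envelope.

The cost $t^3$ is good by a result of Jin and Kohn, and the cost $t^2$ by a result of Ignat and Merlet. Ignat and Merlet also showed that for every $p\in[1,3]$ there is a good cost function that equals $t^p$ for $t\in[0,\sqrt2]$. Ambrosio, De Lellis and Mantegazza conjectured that $t^p$ itself, on the whole interval $[0,2]$, is good for every $p\in[1,3]$; the problem is posed in \cite{LD}. We prove this conjecture.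

\begin{theorem}\label{thm:powers}
If $1\le p\le3$, then $f(t)=t^p$, $t\in[0,2]$, is a good cost function.
\end{theorem}

\subsection*{Walls, fans and the range $[1,3]$}
If $u$ is a Lipschitz function on $\mathbb R^2$ with $|\nabla u|=1$ almost everywhere and $\nabla u\in BV_{loc}$, then $\nabla^\perp u=(-\partial_2u,\partial_1u)$ belongs to $BV_{div}(\Omega,\mathbb S^1)$. Two examples are basic. For $\beta\in(0,\frac\pi2]$ the \emph{wall}
\begin{equation}\label{eq:wall}
u_\beta(x)=|x_1|\sin\beta-x_2\cos\beta,\qquad m_\beta=\nabla^\perp u_\beta=(\cos\beta,\pm\sin\beta)\ \text{ for }\pm x_1>0,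
\end{equation}
jumps by $2\sin\beta$ across the line $x_1=0$ and costs $f(2\sin\beta)$ per unit length. The \emph{fan} $\nabla^\perp|x-a|$ takes every value in $\mathbb S^1$, is smooth off the point $a$, and costs nothing.

A good cost function is, in particular, one for which no wall is an $L^1$ limit of cheaper fields. Without the divergence constraint this would force $f=0$ on $(0,2]$: a smooth rotation from one value of $m_\beta$ to the other across a thin strip has no jumps. The constraint forbids this, since a divergence-free field that depends on $x_1$ alone has a constant first component. A cheaper competitor has to be two-dimensional, and it is natural to assemble it from walls and fans. Section~\ref{sec:sharp} contains two such assemblies. The first replaces a unit length of a wall with small jump $t$ by large jumps of total length $O(t)$; it costs $O(t)$ and beats $t^p$ when $p<1$. The second replaces the wall with the largest jump $t=2$ by fans separated by transversal walls; the ratio of the costs is close to $\frac12\int_{\mathbb R}(1+s^2)^{-p/2}\,ds$,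 which equals $1$ for $p=3$ and is smaller for $p>3$. The powers that survive both tests are those of the conjecture.

\begin{theorem}\label{thm:sharp}
Let $\Omega\neq\emptyset$.
\begin{itemize}
\item[(a)] If $f$ is a bounded good cost function, then $f(t)\le2\sqrt2\,(\sup f)\,t$ for all $t\in(0,2]$.
\item[(b)] For $p>0$, the cost function $f(t)=t^p$ is good if and only if $1\le p\le3$.
\end{itemize}
\end{theorem}

\subsection*{A criterion}
Theorem~\ref{thm:powers} is a special case of the following sufficient condition.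

\begin{theorem}\label{thm:criterion}
Let $f:[0,2]\to[0,\infty)$ satisfy $f>0$ on $(0,2]$, and put
\[
\psi(c)=\Bigg(\frac{(1-c^2)^{3/2}}{f\big(2\sqrt{1-c^2}\big)}\Bigg)^{1/2},\qquad c\in[0,1).
\]
Assume that
\begin{itemize}
\item[(i)] $t\mapsto f(t)/t$ is nondecreasing on $(0,2]$;
\item[(ii)] $\psi$ is concave and nonincreasing on $[0,1)$.
\end{itemize}
Then $f$ is a good cost function.
\end{theorem}

The proof is a calibration. An entropy is a map $\Phi:\mathbb S^1\to\mathbb R^2$ such that the measure $\nabla\cdot\Phi(m)$ lives on the jump set. Its total variation is lower semicontinuous in $L^1$, and Section~\ref{sec:entropies} shows that $f$ is good as soon as every jump size is matched by an entropy whose production never exceeds $f$. One entropy settles $p=3$. Section~\ref{sec:family} deforms it into a one-parameter family whose production is explicit, cubic for small jumps and at most linear for large ones; this settles $p=1$ directly. Section~\ref{sec:criterion} fits a member of the family under $f$ by means of a supporting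 line of $\psi$.

Throughout, $\mathbb R^2$ is identified with $\mathbb C$, and $a\cdot b=\operatorname{Re}(a\bar b)$ is the real scalar product.

\section{Entropies and calibration}\label{sec:entropies}

\subsection{Functions of bounded variation}
Let $m\in BV(\Omega,\mathbb R^d)$, so that $Dm=(\partial_km_j)_{j,k}$ is a finite matrix-valued measure. The point $x$ has \emph{approximate limit} $\tilde m(x)$ if the mean of $|m-\tilde m(x)|$ over $B_r(x)$ tends to $0$ as $r\to0$. It belongs to the \emph{jump set} $J(m)$ if there are $m^+(x)\ne m^-(x)$ and a unit vector $\nu(x)$ such that the means of $|m-m^\pm(x)|$ over the half-discs $\{y\in B_r(x):\pm(y-x)\cdot\nu(x)>0\}$ tend to $0$. The triple $(m^+,m^-,\nu)$ is determined up to the exchange with $(m^-,m^+,-\nu)$ and can be chosen Borel. We use two standard facts. First,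
\[
Dm=\tilde Dm+(m^+-m^-)\otimes\nu\,\mathcal H^1\llcorner J(m),
\]
where the \emph{diffuse part} $\tilde Dm$ gives no mass to $J(m)$ and $\tilde m$ exists $|\tilde Dm|$-almost everywhere. Second, the chain rule \cite[Theorem~3.96]{AFP}: if $G$ is a $C^1$ map on $\mathbb R^d$ with bounded gradient, then $G(m)\in BV$ and
\begin{equation}\label{eq:chain}
DG(m)=\nabla G(\tilde m)\,\tilde Dm+\big(G(m^+)-G(m^-)\big)\otimes\nu\,\mathcal H^1\llcorner J(m).
\end{equation}
If $|m|=1$ almost everywhere, then $|\tilde m|=|m^\pm|=1$, because $\big|1-|a|\big|\le|m-a|$ for every vector $a$.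

\subsection{Entropy production}
Let $m=e^{i\theta}$ be smooth. Then $\nabla\cdot m=(ie^{i\theta})\cdot\nabla\theta$. If $\Phi:\mathbb S^1\to\mathbb R^2$ satisfies $\frac{d}{d\theta}\Phi(e^{i\theta})=\lambda(\theta)\,ie^{i\theta}$ with a real function $\lambda$, then $\nabla\cdot\Phi(m)=\lambda(\theta)\,\nabla\cdot m$. So a smooth divergence-free unit field obeys one further conservation law for each such $\Phi$, and the failure of this law detects jumps. The function $\lambda$ determines $\Phi$ up to a constant, provided that the primitive closes up on the circle. Accordingly, a smooth $2\pi$-periodic function $\lambda:\mathbb R\to\mathbb R$ is called \emph{admissible} if $\int_0^{2\pi}\lambda(\theta)e^{i\theta}\,d\theta=0$, and its \emph{entropy} is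
\[
\Phi_\lambda(e^{i\theta})=\int_0^\theta\lambda(\sigma)\,ie^{i\sigma}\,d\sigma,\qquad\Phi_\lambda\in C^\infty(\mathbb S^1,\mathbb R^2).
\]
We set
\begin{equation}\label{eq:H}
H_\lambda(\alpha,\beta)=\int_{-\beta}^{\beta}\lambda(\alpha+\sigma)\sin\sigma\,d\sigma=\int_0^\beta\big[\lambda(\alpha+\sigma)-\lambda(\alpha-\sigma)\big]\sin\sigma\,d\sigma .
\end{equation}

\begin{lemma}\label{lem:production}
Let $m\in BV_{div}(\Omega,\mathbb S^1)$.
\begin{itemize}
\item[(a)] At $\mathcal H^1$-almost every point of $J(m)$ one has $m^+\cdot\nu=m^-\cdot\nu$. If the sign of $\nu=e^{i\alpha}$ is chosen so that $m^\pm\cdot\nu\ge0$, then $\{m^+,m^-\}=\{e^{i(\alpha+\beta)},e^{i(\alpha-\beta)}\}$ for some $\beta\in(0,\frac\pi2]$, and $|m^+-m^-|=2\sin\beta$.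
\item[(b)] If $\lambda$ is admissible, then $\nabla\cdot\Phi_\lambda(m)=(\Phi_\lambda(m^+)-\Phi_\lambda(m^-))\cdot\nu\;\mathcal H^1\llcorner J(m)$, and the total variation of this finite measure is $|H_\lambda(\alpha,\beta)|\,\mathcal H^1\llcorner J(m)$.
\end{itemize}
\end{lemma}

\begin{proof}
Apply \eqref{eq:chain} to a function $G\in C_c^\infty(\mathbb R^2)$ equal to $|y|^2$ near $\mathbb S^1$. Then $G(m)=1$ and $G(m^\pm)=1$, so $0=2\tilde m^T\tilde Dm$. Since $\tilde m,i\tilde m$ is an orthonormal basis, $\tilde Dm=i\tilde m\otimes\omega$ with the vector measure $\omega=(i\tilde m)^T\tilde Dm$. Taking the trace of $Dm$ gives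
\[
0=\nabla\cdot m=(i\tilde m)\cdot\omega+(m^+-m^-)\cdot\nu\;\mathcal H^1\llcorner J(m).
\]
The two terms are mutually singular, so both vanish. Thus at almost every point of $J(m)$ the distinct unit vectors $m^\pm$ have the same normal component $\cos\beta\in[0,1)$, and therefore opposite tangential components $\pm\sin\beta$. This is (a).

For (b), extend $\Phi_\lambda$ to $G\in C_c^\infty(\mathbb R^2,\mathbb R^2)$. At $y=e^{i\theta}$ the tangential derivative is $\nabla G(y)\,iy=\lambda(\theta)\,iy$. Hence the diffuse term in \eqref{eq:chain} is $\lambda\,i\tilde m\otimes\omega$, with $\lambda$ evaluated at the argument of $\tilde m$, and its trace $\lambda\,(i\tilde m)\cdot\omega$ vanishes. The trace of the jump term is the stated measure. Finally $(ie^{i(\alpha+\sigma)})\cdot e^{i\alpha}=-\sin\sigma$, so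
\[
\big(\Phi_\lambda(e^{i(\alpha+\beta)})-\Phi_\lambda(e^{i(\alpha-\beta)})\big)\cdot e^{i\alpha}=\int_{-\beta}^\beta\lambda(\alpha+\sigma)\,(ie^{i(\alpha+\sigma)})\cdot e^{i\alpha}\,d\sigma=-H_\lambda(\alpha,\beta).\qedhere
\]
\end{proof}

So every jump is a rotated wall, described by its normal direction $\alpha$ and its half-angle $\beta$, and $|H_\lambda(\alpha,\beta)|$ is the entropy it produces per unit length.

\subsection{The calibration lemma}
For a cost function $f$ let $\mathcal L_f$ be the set of admissible $\lambda$ with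
\[
|H_\lambda(\alpha,\beta)|\le f(2\sin\beta)\qquad\text{for all }\alpha\in\mathbb R,\ \beta\in(0,\tfrac\pi2].
\]
We say that $\lambda$ \emph{calibrates $f$ at $\beta_0$} if $\lambda\in\mathcal L_f$ and $H_\lambda(0,\beta_0)=f(2\sin\beta_0)$. A single $\lambda\in\mathcal L_f$ bounds the energy from below, but it is sharp only on certain jumps. The next lemma lets us use different entropies on different parts of $J(m)$.

\begin{lemma}\label{lem:calibration}
Let $f$ be a cost function. If for each $\beta_0\in(0,\frac\pi2]$ some $\lambda$ calibrates $f$ at $\beta_0$, then $f$ is good.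
\end{lemma}

\begin{proof}
\emph{A countable family.} If $\lambda\in\mathcal L_f$, then $\lambda(\cdot-\alpha_0)$ is admissible and $H_{\lambda(\cdot-\alpha_0)}(\alpha,\beta)=H_\lambda(\alpha-\alpha_0,\beta)$, so $\lambda(\cdot-\alpha_0)\in\mathcal L_f$. By hypothesis, then, $\sup_{\lambda\in\mathcal L_f}|H_\lambda(\alpha,\beta)|=f(2\sin\beta)$ for all $\alpha$ and $\beta$. As a subset of the separable space $C(\mathbb R/2\pi\mathbb Z)$, the set $\mathcal L_f$ contains a sequence $(\lambda_n)$ that is dense in it for the sup norm. By \eqref{eq:H}, $|H_\lambda-H_{\lambda'}|\le2\|\lambda-\lambda'\|_\infty$, and therefore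
\begin{equation}\label{eq:sup}
\sup_n|H_{\lambda_n}(\alpha,\beta)|=f(2\sin\beta)\qquad\text{for all }\alpha\in\mathbb R,\ \beta\in(0,\tfrac\pi2].
\end{equation}

\emph{One entropy, localized.} Let $m_k\to m$ in $L^1(\Omega)$. For open $A\subset\Omega$ put
\[
\mu(A)=\liminf_{k\to\infty}\int_{J(m_k)\cap A}f(|m_k^+-m_k^-|)\,d\mathcal H^1 .
\]
Then $\mu(\Omega)=\liminf_k\mathcal I_f(m_k)$, and $\sum_n\mu(A_n)\le\mu(\Omega)$ for finitely many disjoint open sets $A_n$, because the lower limit is superadditive. Write $\Phi_n=\Phi_{\lambda_n}$. It is Lipschitz on $\mathbb S^1$, so $\Phi_n(m_k)\to\Phi_n(m)$ in $L^1$. For $\zeta\in C_c^\infty(A)$ with $|\zeta|\le1$, Lemma~\ref{lem:production} applied to $m_k$ and $\lambda_n\in\mathcal L_f$ give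
\[
\int_A\Phi_n(m)\cdot\nabla\zeta\,dx=\lim_{k\to\infty}\int_A\Phi_n(m_k)\cdot\nabla\zeta\,dx=-\lim_{k\to\infty}\int_A\zeta\,d\big(\nabla\cdot\Phi_n(m_k)\big)\le\mu(A).
\]
The supremum of the left side over $\zeta$ is $|\nabla\cdot\Phi_n(m)|(A)$. With the Borel function $h_n=|(\Phi_n(m^+)-\Phi_n(m^-))\cdot\nu|$, which equals $|H_{\lambda_n}(\alpha,\beta)|$ almost everywhere on $J(m)$, this reads
\[
\int_{J(m)\cap A}h_n\,d\mathcal H^1\le\mu(A)\qquad\text{for every open }A\subset\Omega .
\]

\emph{Patching.} Fix $N$ and partition $J(m)$ into Borel sets $B_1,\dots,B_N$ with $h_n=\max_{j\le N}h_j$ on $B_n$. Given compact sets $K_n\subset B_n$, choose disjoint open sets $A_n$ with $K_n\subset A_n\subset\Omega$. Then $\sum_n\int_{K_n}h_n\,d\mathcal H^1\le\sum_n\mu(A_n)\le\mu(\Omega)$. The finite measures $h_n\mathcal H^1\llcorner J(m)$ are inner regular, so the supremum over the $K_n$ gives $\int_{J(m)}\max_{j\le N}h_j\,d\mathcal H^1\le\mu(\Omega)$. Monotone convergence and \eqref{eq:sup} yield $\mathcal I_f(m)\le\mu(\Omega)$.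
\end{proof}

\subsection{The cubic cost}\label{sec:cubic}
Constants give $H_\lambda=0$ and the first Fourier modes are not admissible, so the simplest candidate is $\lambda_0(\theta)=\frac34\sin2\theta$. Here $\lambda_0(\alpha+\sigma)-\lambda_0(\alpha-\sigma)=\frac32\cos2\alpha\sin2\sigma$, and
\begin{equation}\label{eq:cubic}
H_{\lambda_0}(\alpha,\beta)=3\cos2\alpha\int_0^\beta\sin^2\sigma\cos\sigma\,d\sigma=\cos2\alpha\,\sin^3\beta .
\end{equation}
For $f(t)=t^3$ we have $f(2\sin\beta)=8\sin^3\beta$, so $8\lambda_0$ calibrates $f$ at every $\beta_0$, and $t^3$ is good.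

Now let $f(t)=t^p$ with $p<3$. The function $2^p\lambda_0$ lies in $\mathcal L_f$, since $\sin^3\beta\le\sin^p\beta$, and it calibrates $f$ at $\beta_0=\frac\pi2$. For $\beta_0<\frac\pi2$ no multiple $A\lambda_0$ works: equality at $\beta_0$ forces $A=2^p\sin^{p-3}\beta_0>2^p$, and then $H_{A\lambda_0}(0,\frac\pi2)>f(2)$. Nor can finitely many entropies suffice, because Taylor expansion in \eqref{eq:H} gives
\begin{equation}\label{eq:taylor}
H_\lambda(\alpha,\beta)=\tfrac23\lambda'(\alpha)\beta^3+O(\beta^5)\qquad(\beta\to0)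
\end{equation}
for every smooth $\lambda$, which is much smaller than $\beta^p$. We need a family of entropies that become steeper as $\beta_0\to0$ and whose production on large jumps stays under control for \emph{all} normal directions $\alpha$.

\section{A M\"obius family of entropies}\label{sec:family}

Put $z_\pm=e^{i(\alpha\pm\beta)}$, the two values of the field at a jump. Since $z_+-z_-=2i\sin\beta\,e^{i\alpha}$, formula \eqref{eq:cubic} can be written $H_{\lambda_0}=-\frac14\sin\beta\operatorname{Re}(z_+-z_-)^2$: the production is governed by the square of a chord of the circle. To favor short arcs around $\alpha=0$ we measure the chord after a map that stretches the circle near $z=1$ and has a simple formula for chords. For $v\in[0,1)$ let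
\[
\xi_v(z)=\frac z{1-vz},\qquad \xi_v'(z)=\frac1{(1-vz)^2},\qquad \xi_v(z)-\xi_v(y)=\frac{z-y}{(1-vz)(1-vy)} .
\]
We look for $\lambda=\operatorname{Im}\Lambda(e^{i\theta})$, with $\Lambda$ analytic, such that $H_\lambda=-\frac14\sin\beta\operatorname{Re}(\xi_v(z_+)-\xi_v(z_-))^2$. With $z=e^{i\alpha}$, the right side is $\beta^3\operatorname{Re}(z^2\xi_v'(z)^2)$ to leading order, while $\lambda'(\alpha)=\operatorname{Re}(z\Lambda'(z))$. Comparison with \eqref{eq:taylor} suggests $\Lambda'(z)=\frac32z\,\xi_v'(z)^2$. Since $z\xi_v'=\xi_v(1+v\xi_v)$, a primitive is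
\[
\Lambda_v(z)=\tfrac34\xi_v(z)^2+\tfrac v2\xi_v(z)^3,\qquad\text{and we set}\qquad\lambda_v(\theta)=\operatorname{Im}\Lambda_v(e^{i\theta}).
\]
For $v=0$ this is the function $\lambda_0$ of Section~\ref{sec:cubic}. The function $\Lambda_v$ is analytic in a neighborhood of the closed unit disc, has real Taylor coefficients $a_n$ and vanishes to second order at $0$. Hence $\lambda_v(\theta)=\sum_{n\ge2}a_n\sin n\theta$ is smooth and has no first Fourier mode: it is admissible. The formula matched at leading order holds exactly.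

\begin{lemma}\label{lem:identity}
For $v\in[0,1)$, all real $\alpha,\beta$ and $z_\pm=e^{i(\alpha\pm\beta)}$,
\[
H_{\lambda_v}(\alpha,\beta)=-\tfrac14\sin\beta\;\operatorname{Re}\big(\xi_v(z_+)-\xi_v(z_-)\big)^2 .
\]
\end{lemma}

\begin{proof}
Both sides vanish at $\beta=0$, so it suffices to compare derivatives in $\beta$. Let $X_\pm=(1-vz_\pm)^{-1}$ and $\xi_\pm=\xi_v(z_\pm)=z_\pm X_\pm$. Then $\xi_+-\xi_-=(z_+-z_-)X_+X_-$, $\partial_\beta\xi_\pm=\pm iz_\pm X_\pm^2$ and $X_\pm=1+v\xi_\pm$. The derivative of the right side is $-\frac14\operatorname{Re}E$, where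
\[
E=\cos\beta\,(\xi_+-\xi_-)^2+2i\sin\beta\,(\xi_+-\xi_-)(z_+X_+^2+z_-X_-^2).
\]
From $z_+-z_-=2i\sin\beta\,e^{i\alpha}$ and $z_++z_-=2\cos\beta\,e^{i\alpha}$ we get $\cos\beta\,(z_+-z_-)=i\sin\beta\,(z_++z_-)$, so
\[
E=i\sin\beta\,(\xi_+-\xi_-)\big[(z_++z_-)X_+X_-+2z_+X_+^2+2z_-X_-^2\big].
\]
The bracket equals
\[
\xi_+(1+v\xi_-)+\xi_-(1+v\xi_+)+2\xi_+(1+v\xi_+)+2\xi_-(1+v\xi_-)=3(\xi_++\xi_-)+2v(\xi_+^2+\xi_+\xi_-+\xi_-^2).
\]
Multiplication by $\xi_+-\xi_-$ separates the variables: the product is $3(\xi_+^2-\xi_-^2)+2v(\xi_+^3-\xi_-^3)=4(\Lambda_v(z_+)-\Lambda_v(z_-))$. Therefore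
\[
-\tfrac14\operatorname{Re}E=\operatorname{Re}\big[-i\sin\beta\,(\Lambda_v(z_+)-\Lambda_v(z_-))\big]=\sin\beta\,\big[\lambda_v(\alpha+\beta)-\lambda_v(\alpha-\beta)\big],
\]
which is $\partial_\beta H_{\lambda_v}(\alpha,\beta)$ by \eqref{eq:H}.
\end{proof}

It remains to bound the chord over all $\alpha$. On $|z|=1$ one has $|\xi_v(z)-\frac v{1-v^2}|=\frac{|z-v|}{(1-v^2)|1-vz|}=\frac1{1-v^2}$, so $\xi_v$ maps the unit circle into a circle of diameter $2/(1-v^2)$. This explains the two regimes below: no chord is longer than the diameter, and for short arcs the longest chord comes from the arc centered at $z=1$.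

\begin{lemma}\label{lem:bounds}
Let $v\in[0,1)$, $\beta\in(0,\frac\pi2]$ and $\alpha\in\mathbb R$. Then
\begin{itemize}
\item[(a)] $H_{\lambda_v}(0,\beta)=\dfrac{\sin^3\beta}{(1-2v\cos\beta+v^2)^2}$;
\item[(b)] $|H_{\lambda_v}(\alpha,\beta)|\le\dfrac{\sin\beta}{(1-v^2)^2}$;
\item[(c)] $|H_{\lambda_v}(\alpha,\beta)|\le\dfrac{\sin^3\beta}{(1-2v\cos\beta+v^2)^2}$ if $(1+v^2)\cos\beta\ge2v$;
\item[(d)] $(1-2v\cos\beta+v^2)^2=(1-v^2)^2\sin^2\beta$ if $(1+v^2)\cos\beta=2v$.
\end{itemize}
\end{lemma}

\begin{proof}
For $\alpha=0$ we have $z_-=\bar z_+$, so $\xi_+-\xi_-=2i\sin\beta/|1-vz_+|^2$ with $|1-vz_+|^2=1-2v\cos\beta+v^2$, and Lemma~\ref{lem:identity} gives (a). In general $|\xi_+-\xi_-|^2=4\sin^2\beta/Q$ with $Q=|1-vz_+|^2|1-vz_-|^2$, so that $|H_{\lambda_v}|\le\sin^3\beta/Q$. Let $c=\cos\beta$ and $\tau=\cos\alpha$. Using $\cos(\alpha+\beta)+\cos(\alpha-\beta)=2c\tau$ and $\cos(\alpha+\beta)\cos(\alpha-\beta)=\tau^2-\sin^2\beta$, we find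
\begin{align*}
Q&=\big(1+v^2-2v\cos(\alpha+\beta)\big)\big(1+v^2-2v\cos(\alpha-\beta)\big)\\
&=(1+v^2)^2-4v(1+v^2)c\tau+4v^2\tau^2-4v^2\sin^2\beta\\
&=\big((1+v^2)c-2v\tau\big)^2+(1-v^2)^2\sin^2\beta ,
\end{align*}
where the last step splits $(1+v^2)^2=(1+v^2)^2(c^2+\sin^2\beta)$ and uses $(1+v^2)^2-4v^2=(1-v^2)^2$. Dropping the first square gives (b). If $(1+v^2)c\ge2v$, then $(1+v^2)c-2v\tau\ge(1+v^2)c-2v\ge0$, so $Q$ is at least its value at $\tau=1$. By the first line with $\alpha=0$ this value is $(1-2vc+v^2)^2$, which gives (c). If $(1+v^2)c=2v$, the last line shows that the same value is $(1-v^2)^2\sin^2\beta$, which is (d).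
\end{proof}

\begin{example}[The linear cost]\label{ex:linear}
Let $f(t)=t$. By Lemma~\ref{lem:bounds}(b), $\lambda=2(1-v^2)^2\lambda_v$ satisfies $|H_\lambda|\le2\sin\beta$, so $\lambda\in\mathcal L_f$ for every $v$. Given $\beta_0$, choose $v\in[0,1)$ with $2v/(1+v^2)=\cos\beta_0$, which is possible because the left side increases from $0$ to $1$. By (a) and (d), $H_\lambda(0,\beta_0)=2\sin\beta_0$. So $t$ is good by Lemma~\ref{lem:calibration}. Here the endpoints $e^{\pm i\beta_0}$ are mapped to the ends of a diameter.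
\end{example}

\section{Proof of the criterion and of the conjecture}\label{sec:criterion}

The multiples $A\lambda_v$ have two free parameters. With $c=\cos\beta$, the definition of $\psi$ reads
\begin{equation}\label{eq:fpsi}
f(2\sin\beta)=\frac{\sin^3\beta}{\psi(c)^2},
\end{equation}
so by Lemma~\ref{lem:bounds}(a) the inequality $H_{A\lambda_v}(0,\beta)\le f(2\sin\beta)$ is equivalent to $\psi(c)\le A^{-1/2}(1+v^2-2vc)$. The right side is an affine, nonincreasing function of $c$. To calibrate at $\beta_0$ we need such a function above $\psi$ that touches it at $\cos\beta_0$, and hypothesis (ii) provides it. This controls $H$ only in the range of Lemma~\ref{lem:bounds}(c); hypothesis (i) carries the bound over to larger angles.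

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
The concave function $\psi$ is continuous on $(0,1)$ and satisfies $\psi(0)\le\psi(0^+)$; being nonincreasing, it is continuous at $0$ as well. It is positive, so $f$ is continuous on $(0,2]$ by \eqref{eq:fpsi}, and $f$ is a cost function. By Lemma~\ref{lem:calibration} it suffices to calibrate $f$ at each $\beta_0\in(0,\frac\pi2]$. Let $c_0=\cos\beta_0\in[0,1)$. There is $\kappa\ge0$ with
\[
\psi(c)\le\ell(c):=\psi(c_0)-\kappa(c-c_0)\qquad\text{for all }c\in[0,1).
\]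
For $c_0>0$ take for $-\kappa$ the right derivative of $\psi$ at $c_0$, which is finite by concavity and nonpositive by monotonicity. For $c_0=0$ take $\kappa=0$, which is possible because $\psi$ is nonincreasing.

\emph{Case $\kappa=0$.} Let $\lambda=\psi(c_0)^{-2}\lambda_0$. By \eqref{eq:cubic} and \eqref{eq:fpsi},
\[
|H_\lambda(\alpha,\beta)|\le\frac{\sin^3\beta}{\psi(c_0)^2}\le\frac{\sin^3\beta}{\psi(c)^2}=f(2\sin\beta),
\]
and $H_\lambda(0,\beta_0)=f(2\sin\beta_0)$.

\emph{Case $\kappa>0$.} Write $\ell(c)=\kappa(V-c)$. Since $\ell\ge\psi>0$ on $[0,1)$, we have $V\ge1$. If $V=1$, then \eqref{eq:fpsi} gives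
\[
f(2\sin\beta)\ge\frac{(1-c^2)^{3/2}}{\kappa^2(1-c)^2}=\frac{(1+c)^{3/2}}{\kappa^2(1-c)^{1/2}}\to\infty\qquad(c\to1),
\]
whereas (i) gives $f(t)\le\frac t2f(2)\le f(2)$. So $V>1$. The map $v\mapsto\frac12(v+\frac1v)$ is a bijection from $(0,1)$ onto $(1,\infty)$, so there is $v\in(0,1)$ with $1+v^2=2vV$. Let $A=(2v/\kappa)^2$ and $\lambda=A\lambda_v$. Since $1-2vc+v^2=2v(V-c)$,
\begin{equation}\label{eq:touch}
\frac{A\sin^3\beta}{(1-2vc+v^2)^2}=\frac{\sin^3\beta}{\ell(c)^2}\le f(2\sin\beta)\quad\text{for all }\beta\in(0,\tfrac\pi2],\ \text{with equality at }\beta_0 .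
\end{equation}
By Lemma~\ref{lem:bounds}(a), $H_\lambda(0,\beta_0)=f(2\sin\beta_0)$. It remains to show $\lambda\in\mathcal L_f$. Let $\beta_V\in(0,\frac\pi2)$ be defined by $\cos\beta_V=1/V$.

If $\beta\le\beta_V$, then $(1+v^2)c=2vVc\ge2v$, and Lemma~\ref{lem:bounds}(c) and \eqref{eq:touch} give $|H_\lambda(\alpha,\beta)|\le f(2\sin\beta)$.

Let $\beta>\beta_V$. At $\beta_V$ we have $(1+v^2)\cos\beta_V=2v$, so by Lemma~\ref{lem:bounds}(d) inequality \eqref{eq:touch} at $\beta_V$ reads $A(1-v^2)^{-2}\le f(2\sin\beta_V)/\sin\beta_V$. Since $\sin\beta>\sin\beta_V$, Lemma~\ref{lem:bounds}(b) and (i) give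
\[
|H_\lambda(\alpha,\beta)|\le\frac{A\sin\beta}{(1-v^2)^2}\le\frac{f(2\sin\beta_V)}{\sin\beta_V}\,\sin\beta\le f(2\sin\beta).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:powers}]
For $f(t)=t^p$ we have $f(t)/t=t^{p-1}$, which is nondecreasing because $p\ge1$, and $\psi(c)=2^{-p/2}(1-c^2)^{q}$ with $q=(3-p)/4\in[0,\frac12]$. The function $r\mapsto r^q$ is concave and nondecreasing on $(0,1]$, and $1-c^2$ is concave and nonincreasing on $[0,1)$. Hence $\psi$ is concave and nonincreasing, and Theorem~\ref{thm:criterion} applies.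
\end{proof}

\begin{remark}[Neither hypothesis can be dropped]
For $0<p<1$ the exponent $q$ lies in $(\frac12,\frac34)$, so (ii) holds while (i) fails. For $p>3$, (i) holds while $\psi$ is increasing. In both cases $t^p$ is not good, by Theorem~\ref{thm:sharp}.
\end{remark}

\begin{remark}[The contact point]
In the case $\kappa>0$ one always has $c_0\ge1/V$, although the proof does not use it. Indeed, by \eqref{eq:touch} and (i), for $c>c_0$,
\[
\frac{1-c^2}{\ell(c)^2}\le\frac{f(2\sin\beta)}{\sin\beta}\le\frac{f(2\sin\beta_0)}{\sin\beta_0}=\frac{1-c_0^2}{\ell(c_0)^2},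
\]
while the derivative of $(1-c^2)/(V-c)^2$ is $2(1-cV)/(V-c)^3$, which is positive on $[0,1/V)$. For $f(t)=t^p$ with $1\le p<3$ and $c_0>0$, the tangent to $\psi$ at $c_0$ vanishes at
\[
V=c_0-\frac{\psi(c_0)}{\psi'(c_0)}=\frac{2-(p-1)c_0^2}{(3-p)c_0},\qquad\text{so that}\qquad Vc_0-1=\frac{(p-1)(1-c_0^2)}{3-p}.
\]
For $p=1$ the contact occurs at the threshold $c_0=1/V$, as in Example~\ref{ex:linear}. As $\beta_0\to0$ one has $V\to1$ and $v\to1$: the pole $1/v$ of $\xi_v$ approaches the circle.
\end{remark}

\section{Microstructures and sharpness}\label{sec:sharp}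

To show that a cost function is not good we modify the wall \eqref{eq:wall} on a unit length, and repeat the modification periodically at a small scale. Let $e_2=(0,1)$ and $S=\{0<x_2<1\}$.

\begin{lemma}\label{lem:periodic}
Let $\beta\in(0,\frac\pi2]$. Let $U$ be Lipschitz on $\mathbb R^2$, with $|\nabla U|=1$ almost everywhere and $\nabla U\in BV_{loc}$. Assume that $U=u_\beta$ outside a compact set $K\subset\bar S$ with $K\cap\partial S\subset\{0,e_2\}$. Let $M=\nabla^\perp U$ and $E(U)=\int_{J(M)\cap S}f(|M^+-M^-|)\,d\mathcal H^1$. If $f$ is good on a nonempty $\Omega$, then $f(2\sin\beta)\le E(U)$.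
\end{lemma}

\begin{proof}
The change of variables $m\mapsto m(a+r\,\cdot)$ preserves the class $BV_{div}$ and $L^1$ convergence, and multiplies $\mathcal I_f$ by $1/r$. So we may translate and dilate $\Omega$ and assume $R=[-1,1]\times[0,1]\subset\Omega$. Let $\varphi=U-u_\beta$, a Lipschitz function supported in $K$ with $\nabla\varphi\in BV(\mathbb R^2)$, and put
\[
U_k(x)=u_\beta(x)+\frac1k\sum_{j=0}^{k-1}\varphi(kx-je_2),\qquad m_k=\nabla^\perp U_k .
\]
Then $U_k$ is Lipschitz and $\nabla U_k\in BV_{loc}$. The $j$th term is supported in $K_j=\frac1k(K+je_2)$, which lies in the closure of the strip $S_j=\{\frac jk<x_2<\frac{j+1}k\}$. Since $m_\beta$ depends only on the sign of $x_1$, we have $m_k(x)=M(kx-je_2)$ almost everywhere in $S_j$, and $m_k=m_\beta$ outside $\bigcup_jK_j$. Hence $|m_k|=1$ almost everywhere, $m_k\in BV_{div}(\Omega,\mathbb S^1)$, and $\|m_k-m_\beta\|_{L^1}\le2k\cdot k^{-2}|K|\to0$.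

Take $k$ so large that all $K_j$ lie in $R$. In $S_j$ the jump set of $m_k$ is a copy of $J(M)\cap S$ scaled by $1/k$. It lies in $K_j\cup\{x_1=0\}$, hence in $R\subset\Omega$, and its energy is $E(U)/k$. A point of the line $x_2=j/k$ with $x_1\ne0$ lies in no $K_i$, by the assumption on $K\cap\partial S$; near it $m_k=m_\beta$ is constant, so adjacent copies create no jump on these lines. Outside $\bar S$ the fields $m_k$ and $m_\beta$ coincide. The wall $m_\beta$ has finite energy in the bounded set $\Omega$, of which $f(2\sin\beta)$ lies in $S$. Thus $\mathcal I_f(m_k)=\mathcal I_f(m_\beta)-f(2\sin\beta)+E(U)$ for large $k$, and lower semicontinuity gives the claim.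
\end{proof}

Both competitors $U$ below are Lipschitz functions that coincide, on each of finitely many regions bounded by finitely many $C^1$ arcs, lines and half-lines, with an affine function of slope $1$ or with $|x-a|$ plus a constant. This gives $|\nabla U|=1$ almost everywhere and $\nabla U\in BV_{loc}$. Indeed, $\nabla U$ is a finite sum of products of an indicator of such a region, which is in $BV_{loc}$, and a field that is constant or equal to $(x-a)/|x-a|$; the latter is in $W^{1,1}_{loc}$ because its gradient is $O(|x-a|^{-1})$; and a product of two bounded $BV_{loc}$ functions is in $BV_{loc}$ by the chain rule applied to the pair. Up to finitely many points, $J(M)$ is the part of the interfaces where the gradients from the two sides differ, and $|M^+-M^-|$ is the length of their difference. We also use that if $g$ is Lipschitz and vanishes on the boundary of a closed set $W$, then $g1_W$ is Lipschitz, since a segment from $W$ to its complement meets $\partial W$.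

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.7,font=\footnotesize]
\draw[dotted] (-1,0)--(1,0) (-1,1)--(1,1);
\draw[dashed] (-0.866,0.5)--(0,1)--(0.866,0.5);
\draw[very thick] (-0.866,0.5)--(0,0)--(0.866,0.5);
\draw[very thick,domain=-0.866:0.866,samples=30] plot (\x,{0.25+(\x)*(\x)/3});
\node at (0,0.55) {$|x-e_2|-c$}; \node at (0,0.15) {$x_2$};
\node at (0.75,0.15) {$u_\beta$}; \node at (-0.75,0.15) {$u_\beta$};
\node at (0.75,0.85) {$u_\beta$}; \node at (-0.75,0.85) {$u_\beta$};
\node[below] at (0,0) {$0$}; \node[above] at (0,1) {$e_2$};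
\begin{scope}[shift={(2.2,0)}]
\draw[dotted] (-0.95,0)--(0.95,0) (-0.95,1)--(0.95,1);
\draw[very thick] (0,0)--(0,0.15) (0,0.85)--(0,1) (-0.758,0.5)--(0.758,0.5);
\foreach \a in {1,-1}{
\draw[very thick,domain=0.15:0.5,samples=20] plot ({\a*((\x)*(\x)-0.0225)/0.3},\x);
\draw[very thick,domain=0.15:0.5,samples=20] plot ({\a*((\x)*(\x)-0.0225)/0.3},{1-\x});}
\node at (0,0.41) {$|x|-\delta$}; \node at (0,0.59) {$|x-e_2|-\delta$};
\node at (0.7,0.15) {$x_1$}; \node at (-0.7,0.15) {$-x_1$};
\node[below] at (0,0) {$0$}; \node[above] at (0,1) {$e_2$};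
\end{scope}
\end{tikzpicture}
\caption{Two replacements of the wall segment from $0$ to $e_2$ in the strip $0<x_2<1$. Each region carries the formula for the stream function $U$; thick curves are the jumps of $\nabla^\perp U$. Left: a wall of half-angle $\beta$, $c=\cos\beta$, is replaced by jumps of total length $O(\beta)$; there is no jump on the dashed segments. Right: the wall $|x_1|$ is replaced by two fans that meet on $x_2=\frac12$.}
\label{fig:micro}
\end{figure}

\subsection{Small jumps cost at most linearly}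
A fan centered at $e_2$ interpolates without any jump between the two values of $\nabla u_\beta$ in the sector of half-angle $\beta$ below $e_2$. The sector widens, and it has to be closed before the line $x_2=0$. We close it with the function $x_2$. This creates large jumps, but on a set of length comparable to the width $\sin\beta$ (Figure~\ref{fig:micro}, left).

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
For $t=2$ the bound is $f(2)\le4\sqrt2\sup f$. Let $t=2\sin\beta$ with $\beta\in(0,\frac\pi2)$, and write $s=\sin\beta$, $c=\cos\beta$, so that $\tan\frac\beta2=\frac s{1+c}$. Let $\phi(x)=|x-e_2|-c$ and $W=\{|x_1|\le(1-x_2)\tan\beta\}$, and define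
\[
U=\min\big(\phi,\max(u_\beta,x_2)\big)\ \text{ in }W,\qquad U=u_\beta\ \text{ outside }W .
\]
By the Cauchy--Schwarz inequality for the vectors $(|x_1|,1-x_2)$ and $(s,c)$,
\[
\phi-u_\beta=|x-e_2|-\big[|x_1|s+(1-x_2)c\big]\ge0,
\]
with equality exactly on $\partial W$. On $\partial W$ the minimum is therefore $\phi=u_\beta$, and $U$ is Lipschitz. At points of $W$ with $x_2\le u_\beta$ we have $U=\min(\phi,u_\beta)=u_\beta$. The inequality $x_2\ge u_\beta$ means $x_2\ge|x_1|\tan\frac\beta2$, so $U=u_\beta$ outside $K=W\cap\{x_2\ge|x_1|\tan\frac\beta2\}$. The points $(\pm s,1-c)$ lie on both boundaries, since $c\tan\beta=s$ and $s^2/(1+c)=1-c$. Thus $K$ is the quadrilateral with vertices $0$, $(\pm s,1-c)$, $e_2$, and it meets $\partial S$ only at $0$ and $e_2$.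

In $K$ we have $U=\min(\phi,x_2)$. Squaring $|x-e_2|\le x_2+c$ shows that $\phi\le x_2$ if and only if
\[
x_2\ge\gamma(x_1):=\frac{s^2+x_1^2}{2(1+c)} .
\]
The arc $\Gamma=\{x_2=\gamma(x_1),\ |x_1|\le s\}$ joins the vertices $(\pm s,1-c)$ and lies in $K$: it lies above the lower sides because $\gamma(x_1)-|x_1|\tan\frac\beta2=\frac{(|x_1|-s)^2}{2(1+c)}$, and in $W$ because $\gamma\le1-c$ for $|x_1|\le s$, which gives $(1-\gamma)\tan\beta\ge s$. So $U=\phi$ in $K$ above $\Gamma$ and $U=x_2$ in $K$ below $\Gamma$. On the upper sides of $K$, $\nabla\phi=(x-e_2)/|x-e_2|=(\pm s,-c)=\nabla u_\beta$, so there is no jump there. The segment $\{0\}\times(0,1)$ lies in the interior of $K$, so the original wall has disappeared from $S$. Hence $J(M)\cap S$ is contained in the union of $\Gamma$ and the two lower sides. Each lower side has length $\sqrt{s^2+(1-c)^2}=2\sin\frac\beta2$. On $\Gamma$ the slope is at most $\frac s{1+c}=\tan\frac\beta2$ in absolute value, so its length is at most $2s/\cos\frac\beta2=4\sin\frac\beta2$. Lemma~\ref{lem:periodic}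 and $\cos\frac\beta2\ge\frac1{\sqrt2}$ give
\[
f(2\sin\beta)\le E(U)\le8\sin\tfrac\beta2\,\sup f=\frac{4\sin\beta}{\cos(\beta/2)}\sup f\le2\sqrt2\,(\sup f)\,2\sin\beta .\qedhere
\]
\end{proof}

\subsection{The largest jump and the exponent 3}
Let $\beta=\frac\pi2$, so $u_\beta=|x_1|$ is the distance to the axis $x_1=0$. Replace it in $S$ by the distance $d(x)=\min(|x|,|x-e_2|)$ to the two endpoints of the segment. The function $d$ consists of two fans, and its gradient jumps only on the line $x_2=\frac12$. There $\nabla d=(x_1,\pm\frac12)/r$ with $r=(x_1^2+\frac14)^{1/2}$, the jump is $1/r$, and for $f(t)=t^p$ the substitution $x_1=s/2$ gives the energy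
\begin{equation}\label{eq:theta}
\int_{\mathbb R}\big(x_1^2+\tfrac14\big)^{-p/2}dx_1=2^p\theta_p,\qquad\theta_p=\frac12\int_{\mathbb R}(1+s^2)^{-p/2}\,ds,
\end{equation}
to be compared with $f(2)=2^p$. Since $s/\sqrt{1+s^2}$ is a primitive of $(1+s^2)^{-3/2}$, we have $\theta_3=1$, and $\theta_p$ is strictly decreasing in $p$. So $\theta_p<1$ for $p>3$. But $d$ differs from $|x_1|$ on an unbounded set, so Lemma~\ref{lem:periodic} does not apply to it. Lowering $d$ by $\delta$ and taking the maximum with $|x_1|$ repairs this at a cost $O(\delta)$ (Figure~\ref{fig:micro}, right).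

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
For $1\le p\le3$ the cost $t^p$ is good by Theorem~\ref{thm:powers}. If $t^p$ were good for some $p\in(0,1)$, part (a) would give $t^{p-1}\le2\sqrt2\,2^p$ on $(0,2]$, which is false as $t\to0$.

Let $p>3$ and $0<\delta<\frac12$, and define $U=\max(|x_1|,d-\delta)$ in $\bar S$ and $U=|x_1|$ outside $\bar S$. For $0\le x_2\le\delta$ we have $d-\delta\le|x_1|+x_2-\delta\le|x_1|$, and by the symmetry $x_2\mapsto1-x_2$ of $U$ the same bound holds for $1-\delta\le x_2\le1$. In particular $U=|x_1|$ on $\partial S$, and $U$ is Lipschitz. In $\bar S$ we also have $d\le(x_1^2+\frac14)^{1/2}\le|x_1|+\frac1{8|x_1|}$, so $U=|x_1|$ for $|x_1|\ge\frac1{8\delta}$. Thus $U=u_{\pi/2}$ outside $K=[-\frac1{8\delta},\frac1{8\delta}]\times[\delta,1-\delta]$, which does not meet $\partial S$.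

For $x_2=y\in[0,\frac12]$ we have $d=|x|$, and squaring shows that $|x|-\delta>|x_1|$ if and only if $|x_1|<\frac{y^2-\delta^2}{2\delta}$. With the symmetry in $x_2$ this describes the region where $U=d-\delta$, and the jumps in $S$ are of three kinds.

On $\{0\}\times\big((0,\delta]\cup[1-\delta,1)\big)$ the original wall survives. The jump is $2$ and the energy is $2\delta\,2^p$.

On a segment of the line $x_2=\frac12$ the two fans meet, and the energy is at most $2^p\theta_p$ by \eqref{eq:theta}.

On four congruent arcs a fan meets $\pm x_1$. One of them is $x_1=\frac{y^2-\delta^2}{2\delta}$, $y\in[\delta,\frac12]$. On it $|x|=x_1+\delta=\frac{y^2+\delta^2}{2\delta}$, the gradients are $x/|x|$ and $(1,0)$, and the squared jump is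
\[
2\Big(1-\frac{x_1}{|x|}\Big)=\frac{2\delta}{|x|}=\frac{4\delta^2}{y^2+\delta^2}.
\]
Since $dx_1/dy=y/\delta$, the length element is $\delta^{-1}(y^2+\delta^2)^{1/2}\,dy$. The energy of the arc is
\[
2^p\delta^{p-1}\int_\delta^{1/2}(y^2+\delta^2)^{\frac{1-p}2}\,dy\le2^p\delta^{p-1}\int_\delta^\infty y^{1-p}\,dy=\frac{2^p\delta}{p-2}.
\]

Altogether $E(U)\le2^p\big[\theta_p+2\delta+\frac{4\delta}{p-2}\big]$. Since $\theta_p<1$, for small $\delta$ we get $E(U)<2^p=f(2)$, and $t^p$ is not good by Lemma~\ref{lem:periodic}.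
\end{proof}

\begin{thebibliography}{9}

\bibitem{AFP}
Ambrosio, Fusco and Pallara, \emph{Functions of Bounded Variation and Free Discontinuity Problems}.

\bibitem{LD}
\emph{Line Defects In A Variational Model}, \texttt{https://www.newton.ac.uk/files/seminar/\allowbreak 20130416140015001-153552.pdf}

\end{thebibliography}
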